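\title{Complete axiomatizable categories are locally presentable}

\begin{abstract}
We prove in ZFC that the category of models of an infinitary first-order theory, with all homomorphisms as morphisms, is locally presentable as soon as it is complete. The answer to this question was known to be affirmative under Vop\v{e}nka's principle, and also under the existence of arbitrarily large compact cardinals. The main step shows that if the category of models has $\mu$-directed colimits for some $\mu$, computed in any way whatever, then its sufficiently directed colimits are computed as in the category of structures. The proof cuts a diagram down by elementary submodels of $H(\theta)$ and traps the abstract colimit in an intersection of two models. The same method characterizes the accessible categories among the axiomatizable ones.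
\end{abstract}

\section{Introduction}\label{sec:intro}

In a locally presentable category every object is assembled from a fixed set of objects that are small in a purely categorical sense. The category of models of a theory has an obvious supply of objects that are small in the naive sense, namely the models of small cardinality. This paper is about the passage from the second kind of smallness to the first.

\subsection*{The question}
We work in ZFC. Regular cardinals are infinite. Let $\lambda$ be a regular cardinal. A \emph{$\lambda$-ary signature} $\Sigma$ consists of a set $S$ of sorts, a set of operation symbols and a set of relation symbols. An operation symbol $\sigma$ has a type $\prod_{u\in U}s_u\to s$ and a relation symbol $\rho$ has a type $\prod_{u\in U}s_u$, where $s_u,s\in S$ and the \emph{arity} $U$ is a set with $|U|<\lambda$. A \emph{$\Sigma$-structure} $A$ consists of sets $A_s$ $(s\in S)$, maps $\sigma_A:\prod_{u\in U}A_{s_u}\to A_s$ and subsets $\rho_A\subseteq\prod_{u\in U}A_{s_u}$. A \emph{homomorphism} $h:A\to B$ is a family of maps $h_s:A_s\to B_s$ such that $h(\sigma_A(a))=\sigma_B(h(a))$ for all tuples $a$ of the right type, and $h(a)\in\rho_B$ whenever $a\in\rho_A$;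 here $h(a)$ is the tuple obtained by applying $h$ to each coordinate. Structures and homomorphisms form the category $\mathbf{Str}\,\Sigma$.

The language $L_\lambda$ over $\Sigma$ has variables of each sort. Its atomic formulas are equations between terms and expressions $\rho(t_u)_{u\in U}$ with terms $t_u$. Formulas are built from atomic formulas by negation, by conjunctions and disjunctions of fewer than $\lambda$ formulas, and by existential and universal quantification over fewer than $\lambda$ variables. A \emph{theory} $T$ is a set of sentences of $L_\lambda$, and $\mathbf{Mod}\,T$ is the full subcategory of $\mathbf{Str}\,\Sigma$ on the models of $T$; thus its morphisms are all homomorphisms between models. A category is \emph{axiomatizable} if it is equivalent to $\mathbf{Mod}\,T$ for some $\lambda$, $\Sigma$ and $T$.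

Let $\mu$ be a regular cardinal. A poset is \emph{$\mu$-directed} if every subset of cardinality less than $\mu$ has an upper bound; in particular it is nonempty. A \emph{$\mu$-directed diagram} is a functor $D$ on a $\mu$-directed poset $I$; we write $D_i$ for its objects and $D_{ij}:D_i\to D_j$ $(i\le j)$ for its transition maps. An object $B$ of a category $\mathcal K$ is \emph{$\mu$-presentable} if $\mathcal K(B,-)$ preserves $\mu$-directed colimits. Explicitly, for every $\mu$-directed diagram $D$ with colimit $(d_i:D_i\to X)$ in $\mathcal K$, every $f:B\to X$ has the form $d_if'$ for some $i$ and $f':B\to D_i$, and $d_if'=d_if''$ implies $D_{ik}f'=D_{ik}f''$ for some $k\ge i$. The category $\mathcal K$ is \emph{$\mu$-accessible} if it has $\mu$-directed colimits and a set $\mathcal A$ of $\mu$-presentable objects such that every object is a $\mu$-directed colimit of objects from $\mathcal A$. It is \emph{locally $\mu$-presentable} if it is $\mu$-accessible and cocomplete. \emph{Accessible} and \emph{locally presentable} mean that these properties hold for some regular $\mu$. Complete and cocomplete refer to small limits and colimits. All these properties are invariant under equivalence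 of categories.

The following question is posed in \cite{AR}.

\begin{quote}
Is every complete axiomatizable category locally presentable?
\end{quote}

As recorded there, the answer is affirmative under Vop\v{e}nka's principle, and also under the assumption that there exist arbitrarily large compact cardinals. We show that no such assumption is needed.

\subsection*{Results}
From now on $\lambda$, $\Sigma$, $T$ are fixed and $\mathcal K=\mathbf{Mod}\,T$. We write $|\Sigma|$ for the number of sorts and symbols, and $|A|=\sum_{s\in S}|A_s|$ for the cardinality of a structure $A$.

\begin{theorem}\label{thm:main}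
If $\mathcal K$ is complete, then $\mathcal K$ is cocomplete and locally $\kappa'$-presentable for $\kappa'=\bigl(2^{2^{\lambda+|\Sigma|+|T|}}\bigr)^+$. In particular, every complete axiomatizable category is locally presentable.
\end{theorem}

Local presentability asks for three things: colimits, a set of objects that generates under directed colimits, and presentability of these objects. The first two are within reach of the downward L\"owenheim--Skolem theorem. It bounds the size of the models one has to consider, which turns limits into colimits (Section~\ref{sec:cocomplete}), and it exhibits every model as a directed union of small models. The third is easy if directed colimits of models are computed as in $\mathbf{Str}\,\Sigma$, because small structures are presentable in $\mathbf{Str}\,\Sigma$ (Lemma~\ref{lem:presentable}). This is the case when $T$ consists of universally quantified equations: an assignment to fewer than $\lambda$ variables in a $\lambda$-directed colimit comes from a single stage of the diagram. For a theory with negations and nested quantifiers the syntax gives no such guarantee, and completeness is an abstract hypothesis that does not say how limits are computed. For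 instance, with one sort, two constants $a,b$ and the axiom $\neg(a=b)\wedge\forall x\,(x=a\vee x=b)$, there is exactly one homomorphism between any two models, so $\mathcal K$ is complete, but its terminal object has two elements while that of $\mathbf{Str}\,\Sigma$ has one. The heart of the matter is therefore to extract information about underlying sets from a universal property alone. The next theorem does this. For cardinals $\tau,\pi$ we put $\tau^{<\pi}=\sup\{\tau^\beta:\beta<\pi \text{ a cardinal}\}$.

\begin{theorem}\label{thm:closure}
Suppose that for some regular $\mu\ge\lambda$ every $\mu$-directed diagram in $\mathcal K$ has a colimit in $\mathcal K$, not assumed to be computed as in $\mathbf{Str}\,\Sigma$. Let $\chi$ be a cardinal with $\chi^{<\mu}=\chi\ge\mu+|\Sigma|+|T|$, and put $\nu=2^\chi$. Then: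
\begin{enumerate}
\item[(a)] $\mathcal K$ is closed under $\nu^+$-directed colimits in $\mathbf{Str}\,\Sigma$, that is, the colimit in $\mathbf{Str}\,\Sigma$ of a $\nu^+$-directed diagram of models is a model;
\item[(b)] the models of cardinality at most $\nu$ are $\nu^+$-presentable in $\mathcal K$;
\item[(c)] every object of $\mathcal K$ is a $\nu^+$-directed colimit in $\mathcal K$ of models of cardinality at most $\nu$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:directed} describes directed colimits of structures, gives examples that delimit Theorem~\ref{thm:closure}, and shows the main idea on one of them. Section~\ref{sec:hulls} introduces elementary submodels. Sections~\ref{sec:key} and~\ref{sec:closure} prove Theorem~\ref{thm:closure}, and Section~\ref{sec:cocomplete} derives Theorem~\ref{thm:main}. Section~\ref{sec:accessible}, which is not needed for Theorem~\ref{thm:main}, weakens the hypothesis of Theorem~\ref{thm:closure} and characterizes the axiomatizable categories that are accessible or locally presentable (Theorem~\ref{thm:char}).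

\subsection*{Conventions}
A \emph{substructure} of $A$ is a family of subsets $B_s\subseteq A_s$ closed under the operations, with the restricted operations and with $\rho_B=\rho_A\cap\prod_u B_{s_u}$. Because the relations are restricted, a homomorphism $M\to A$ with values in $B$ is a homomorphism $M\to B$. A \emph{submodel} is a substructure that is a model of $T$.

For a small diagram $F:\mathcal D\to\mathcal K$, the category $\mathrm{Coc}(F)$ has as objects the cocones $(a_d:Fd\to A)_d$ in $\mathcal K$; a morphism from $(a_d:Fd\to A)$ to $(a'_d:Fd\to A')$ is a morphism $w:A\to A'$ with $wa_d=a'_d$ for all $d$. This category is locally small, and a colimit of $F$ in $\mathcal K$ is an initial object of $\mathrm{Coc}(F)$.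

Two facts of cardinal arithmetic are used. If $\xi$ is infinite and $\pi\le\xi^+$, then $(2^\xi)^{<\pi}=2^\xi$, because $(2^\xi)^\xi=2^{\xi\cdot\xi}$. If $\tau$ is infinite and $\tau^{<\pi}=\tau$, then $\pi\le\tau$, since otherwise $\tau^{<\pi}\ge\tau^\tau>\tau$; consequently a set of cardinality $\tau$ has at most $\pi\cdot\tau^{<\pi}=\tau$ subsets of cardinality less than $\pi$.

\section{Directed colimits of structures and of models}\label{sec:directed}

\subsection*{Structures}
In $\mathbf{Str}\,\Sigma$, colimits of $\lambda$-directed diagrams are formed elementwise.

\begin{lemma}\label{lem:criterion}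
Every $\lambda$-directed diagram $D:I\to\mathbf{Str}\,\Sigma$ has a colimit. A cocone $(d_i:D_i\to X)$ in $\mathbf{Str}\,\Sigma$ is a colimit if and only if the following hold.
\begin{enumerate}
\item[(C1)] Every element of $X$ has the form $d_i(y)$ for some $i$ and some element $y$ of $D_i$ of the same sort.
\item[(C2)] If $d_i(y)=d_j(y')$ for elements $y,y'$ of the same sort, then $D_{ik}(y)=D_{jk}(y')$ for some $k\ge i,j$.
\item[(C3)] If $x\in\rho_X$, then $x=d_i(y)$ for some $i$ and some $y\in\rho_{D_i}$.
\end{enumerate}
Moreover, \textup{(C1)} and \textup{(C2)} imply the same statements for tuples of fewer than $\lambda$ elements in place of elements.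
\end{lemma}

\begin{proof}
For the last sentence, apply (C1) or (C2) to each coordinate and pass to an upper bound of the fewer than $\lambda$ indices obtained (together with $i$ and $j$ in the case of (C2)).

Suppose (C1)--(C3) hold and let $(e_i:D_i\to E)$ be a cocone. By (C1) and (C2), the rule $h(d_i(y))=e_i(y)$ defines the unique family of maps $h$ with $hd_i=e_i$ for all $i$. An argument tuple $x$ of $\sigma_X$ has the form $d_k(y)$, and so $h\sigma_X(x)=hd_k\sigma_{D_k}(y)=e_k\sigma_{D_k}(y)=\sigma_E(e_k(y))=\sigma_E(h(x))$. If $x\in\rho_X$, write $x=d_i(y)$ with $y\in\rho_{D_i}$ by (C3); then $h(x)=e_i(y)\in\rho_E$. So $h$ is a homomorphism, and the cocone $(d_i)$ is a colimit.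

To construct a cocone with (C1)--(C3), let $X_s$ be the quotient of the disjoint union of the sets $(D_i)_s$ in which $y\in (D_i)_s$ and $y'\in(D_j)_s$ are identified when $D_{ik}(y)=D_{jk}(y')$ for some $k\ge i,j$, and let $d_i$ be the quotient maps. Then (C1) and (C2) hold. Put $\sigma_X(d_k(y))=d_k(\sigma_{D_k}(y))$. This is defined on all tuples by the tuple form of (C1). It is well defined: if $d_k(y)=d_l(y')$, choose $m$ with $D_{km}(y)=D_{lm}(y')=:z$; then $d_k\sigma_{D_k}(y)=d_mD_{km}\sigma_{D_k}(y)=d_m\sigma_{D_m}(z)$, and the same computation gives $d_l\sigma_{D_l}(y')=d_m\sigma_{D_m}(z)$. Put $\rho_X=\bigcup_i d_i(\rho_{D_i})$. The $d_i$ are then homomorphisms and (C3) holds. By the previous paragraph this cocone is a colimit. Every colimit cocone is isomorphic to it, and (C1)--(C3) are invariant under isomorphism.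
\end{proof}

\begin{lemma}\label{lem:presentable}
Let $\nu$ be an infinite cardinal with $\nu^{<\lambda}=\nu\ge|\Sigma|$. Every structure $B$ with $|B|\le\nu$ is $\nu^+$-presentable in $\mathbf{Str}\,\Sigma$.
\end{lemma}

\begin{proof}
Let $(d_i:D_i\to X)$ be the colimit of a $\nu^+$-directed diagram. Since $\lambda\le\nu$, Lemma~\ref{lem:criterion} applies. Let $f:B\to X$ be a homomorphism. Choosing a preimage of $f(b)$ for each of the at most $\nu$ elements $b$ of $B$ and passing to an upper bound, we find one index $i$ and sort-respecting maps $f':B\to D_i$ with $d_if'=f$. These maps need not form a homomorphism; we repair this further along the diagram. There are at most $|\Sigma|\cdot\nu^{<\lambda}\le\nu$ pairs $(\sigma,b)$ with $b$ an argument tuple of $\sigma_B$, and at most $\nu$ pairs $(\rho,b)$ with $b\in\rho_B$. For a pair $(\sigma,b)$, the elements $f'(\sigma_B(b))$ and $\sigma_{D_i}(f'(b))$ both have the image $\sigma_X(f(b))$ in $X$, so some $D_{ik}$ identifies them by (C2). For a pair $(\rho,b)$, write $f(b)=d_l(y)$ with $y\in\rho_{D_l}$ by (C3); the tuple form of (C2) gives $k\ge i,l$ with $D_{ik}(f'(b))=D_{lk}(y)\in\rho_{D_k}$. Both conclusions persist when $k$ is increased.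 If $k$ is an upper bound of $i$ and the at most $\nu$ indices found, then $D_{ik}f':B\to D_k$ is a homomorphism and $d_kD_{ik}f'=f$.

Now let $f',f'':B\to D_i$ be homomorphisms with $d_if'=d_if''$. For each element $b$ of $B$ there is $k_b\ge i$ with $D_{ik_b}f'(b)=D_{ik_b}f''(b)$. An upper bound $k$ of $i$ and all $k_b$ satisfies $D_{ik}f'=D_{ik}f''$.
\end{proof}

\subsection*{Models: what can go wrong}
The first example shows that the conclusion of Theorem~\ref{thm:closure} fails without its hypothesis, and that an axiomatizable category need not be accessible.

\begin{example}[sets with at least two elements]\label{ex:two}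
We first show that idempotents split in any category with $\mu$-directed colimits. Let $e=e^2:A\to A$. The ordinal $\mu$ is a $\mu$-directed poset, by regularity. Consider the diagram on $\mu$ with all objects equal to $A$ and $D_{ij}=e$ for $i<j$, and let $(c_i:A\to C)$ be its colimit. For $i<j$ we have $c_i=c_je$. Hence $c_ie=c_{i+1}ee=c_{i+1}e=c_i$ for all $i$, and therefore $c_i=c_je=c_j$ for $i<j$. So all $c_i$ equal one map $c$ with $ce=c$. The cocone with all components $e$ induces $r:C\to A$ with $rc=e$. From $crc=ce=c$ and the uniqueness part of the universal property we get $cr=\mathrm{id}_C$.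

Take the empty one-sorted signature and $T=\{\exists x\,\exists y\,\neg(x=y)\}$. Let $e$ be a constant endomap of a two-element set. If $e=rc$ and $cr=\mathrm{id}_C$, then $c$ is surjective and $r$ is injective, so $C$ is in bijection with the image of $e$ and has one element; it is not a model. Thus $\mathbf{Mod}\,T$ has $\mu$-directed colimits for no $\mu$, and it is not accessible. The colimit of the diagram above in $\mathbf{Str}\,\Sigma$, the category of sets, is a single point, so $\mathbf{Mod}\,T$ is not closed under $\mu$-directed colimits for any $\mu$.
\end{example}

The second example shows that, even for a complete $\mathcal K$, the cardinal in Theorems~\ref{thm:main} and~\ref{thm:closure} cannot in general be taken to be $\lambda$.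

\begin{example}[countable or everything]\label{ex:countable}
Let $\lambda=\omega_1$, with one sort and unary relation symbols $P_n,Q_n$ $(n<\omega)$. Let $\mathsf{c}$ be the sentence $\neg\exists x\,(x=x)\vee\exists (x_n)_{n<\omega}\,\forall y\bigvee_n y=x_n$, which says that the universe is countable. Let $T$ say that $Q_n$ is the complement of $P_n$, that two elements satisfying the same $P_n$ are equal, and, for each $r\subseteq\omega$, that $\mathsf c\vee\exists x\,\bigl(\bigwedge_{n\in r}P_nx\wedge\bigwedge_{n\notin r}Q_nx\bigr)$. Send an element $a$ of a model to its code $\{n:P_na\}$. This identifies a model with a subset of $\mathcal P(\omega)$ that is countable or equal to $\mathcal P(\omega)$. Homomorphisms preserve $P_n$ and $Q_n$, hence codes, so they are the inclusions. Thus $\mathcal K$ is equivalent to the poset of these subsets, which is closed under intersections and has a greatest element; so $\mathcal K$ is complete.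

Fix $r\subseteq\omega$ and let $Y=\mathcal P(\omega)\setminus\{r\}$. The countable subsets of $Y$ form an $\omega_1$-directed diagram. Its colimit in $\mathbf{Str}\,\Sigma$ is $Y$, which is not a model, and its colimit in $\mathcal K$ is the only upper bound, $\mathcal P(\omega)$. If $A$ is a model containing $r$, the morphism $A\to\mathcal P(\omega)$ factors through no countable subset of $Y$. Hence only the empty model is $\omega_1$-presentable in $\mathcal K$, and $\mathcal K$ is not locally $\omega_1$-presentable.
\end{example}

\subsection*{The idea: a colimit trapped in an intersection}
Let $E$ be a diagram of models with colimit $B$ in $\mathbf{Str}\,\Sigma$ and colimit $M$ in $\mathcal K$. There is a comparison homomorphism $B\to M$. To prove that $B$ is a model, it suffices to find a homomorphism in the opposite direction.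

\begin{lemma}\label{lem:compare}
Let $E:J\to\mathcal K$ be a diagram with colimit $(b_j:E_j\to B)$ in $\mathbf{Str}\,\Sigma$. Let $(m_j:E_j\to M)$ be an object of $\mathrm{Coc}(E)$ all of whose endomorphisms in $\mathrm{Coc}(E)$ are invertible. If there is a homomorphism $g:M\to B$ with $gm_j=b_j$ for all $j$, then $B\cong M$, and so $B\in\mathcal K$.
\end{lemma}

\begin{proof}
Let $r:B\to M$ be the homomorphism with $rb_j=m_j$ for all $j$. Then $grb_j=gm_j=b_j$, so $gr=\mathrm{id}_B$. The homomorphism $e=rg:M\to M$ is a morphism of $\mathcal K$, because $\mathcal K$ is full in $\mathbf{Str}\,\Sigma$, and $em_j=rb_j=m_j$. So $e$ is an endomorphism in $\mathrm{Coc}(E)$ and is invertible. Now $r$ has the left inverse $g$ and the right inverse $ge^{-1}$, so it is an isomorphism of structures, and isomorphic structures satisfy the same sentences.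
\end{proof}

The lemma applies to a colimit $M$ of $E$ in $\mathcal K$, whose only endomorphism in $\mathrm{Coc}(E)$ is the identity. The difficulty is that the universal property of $M$ produces maps into models only, and $B$ is not known to be a model. The following example shows how to get a map into $B$ nevertheless.

\begin{example}[posets with a top element]\label{ex:top}
Let $\lambda=\omega$, let $\Sigma$ have one binary relation symbol $\le$, and let $T$ consist of the axioms for posets and $\exists x\,\forall y\,(y\le x)$. Morphisms are monotone maps; they need not preserve the top. Let $\mu$ be regular and let $E$ be the chain of the models $E_\alpha=\{\beta:\beta\le\alpha\}$ $(\alpha<\mu)$ with inclusions. By Lemma~\ref{lem:criterion} its colimit in $\mathbf{Str}\,\Sigma$ is $B=\mu$. Suppose that $E$ has a colimit $(m_\alpha:E_\alpha\to M)$ in $\mathcal K$. Let $C=\mu\cup\{a,b\}$ with $a<b$ placed above $\mu$. The submodels $C_1=\mu\cup\{a\}$ and $C_2=\mu\cup\{b\}$ of $C$ satisfy $C_1\cap C_2=B$. There are monotone maps $h_1:M\to C_1$ and $h_2:M\to C_2$ such that $h_1m_\alpha$ and $h_2m_\alpha$ are the inclusions. Viewed as maps into $C$, both are morphisms from $M$ to the cocone of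 inclusions $E_\alpha\subseteq C$, so they are equal. The common map takes its values in $C_1\cap C_2=B$. It is a map $g:M\to B$ as in Lemma~\ref{lem:compare}, and we conclude that $\mu$ has a top element, which is false. So $E$ has no colimit in $\mathcal K$.
\end{example}

Read positively, the argument says: if $M$ exists and $B$ is the intersection of two submodels of a model $C$, then $B$ is a model. In general there is no reason for the colimit $X$ of a diagram $D$ to be such an intersection. But a suitably chosen small piece $B$ of $X$ is. If $B$ is the colimit of a small subdiagram, then that subdiagram has an upper bound $i^*$ in the index poset, and the model $D_{i^*}$ plays the role of $C_1$: whatever factors through it lies in $X$. A L\"owenheim--Skolem submodel of $C$ plays the role of $C_2$: whatever factors through it lies in the small piece. The piece must also be so faithful that $B\models T$ implies $X\models T$. Elementary submodels of the set-theoretic universe cut down the index poset, the models in the diagram, $X$ and $C$ all at once and coherently, and we turn to them now.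

\section{Hulls}\label{sec:hulls}

\subsection*{Formulas}
We regard $\forall$ and $\bigvee$ as abbreviations in terms of $\neg$, $\exists$, $\bigwedge$, and write $FV(\varphi)$ for the set of free variables of $\varphi$. Sorts may be empty, so $\exists V\psi$ asserts that the sorts of the variables in $V$ are inhabited even when these variables do not occur in $\psi$. Replacing $\exists V\psi$ by the equivalent formula $\exists V\bigl(\psi\wedge\bigwedge_{v\in V}v=v\bigr)$ throughout $T$, we may assume that $V\subseteq FV(\psi)$ for every subformula $\exists V\psi$ of a sentence of $T$. Let $\Phi$ be the set of subformulas of sentences of $T$. By induction and regularity of $\lambda$, a formula has fewer than $\lambda$ free variables and fewer than $\lambda$ subformulas, so $|\Phi|\le|T|+\lambda$. For a structure $A$, let $\mathrm{Sat}_A$ be the function that assigns to $\varphi\in\Phi$ the set of sort-respecting assignments $c:FV(\varphi)\to A$ with $A\models\varphi[c]$. By the normalization, for $\exists V\psi\in\Phi$ we have $A\models(\exists V\psi)[c]$ if and only if $c$ extends to some $d\in\mathrm{Sat}_A(\psi)$.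

\subsection*{Elementary submodels}
For a regular uncountable cardinal $\theta$, let $H(\theta)$ be the set of all sets whose transitive closure has cardinality less than $\theta$. It is transitive, every set of fewer than $\theta$ elements of $H(\theta)$ is an element of $H(\theta)$, and any given set belongs to $H(\theta)$ for all sufficiently large $\theta$. A subset $N\subseteq H(\theta)$ is an \emph{elementary submodel} if every first-order formula in the language $\{\in\}$ with parameters in $N$ holds in $(N,\in)$ exactly when it holds in $(H(\theta),\in)$. We use two textbook facts: every infinite $Z\subseteq H(\theta)$ is contained in an elementary submodel of cardinality $|Z|$ (L\"owenheim--Skolem), and the union of a chain of elementary submodels is an elementary submodel. A formula all of whose quantifiers are bounded ($\exists z\in w$, $\forall z\in w$) holds in the transitive set $H(\theta)$ exactly when it is true. Hence: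
\begin{enumerate}
\item[(E)] If $a_1,\dots,a_n\in N$, if $\psi(y,a_1,\dots,a_n)$ has only bounded quantifiers, and if some $y\in H(\theta)$ satisfies $\psi$, then some $y\in N$ satisfies $\psi$.
\end{enumerate}
This is the only way in which elementarity is used. As a special case, $N$ contains the pair $(a,b)$ when $a,b\in N$, the components of a pair in $N$, and the value $f(a)$ when $f$ is a function in $N$ and $a\in N$ is in its domain. A structure is the triple of functions $s\mapsto A_s$, $\sigma\mapsto\sigma_A$, $\rho\mapsto\rho_A$; a homomorphism is the function $s\mapsto h_s$; a diagram is the pair of functions $i\mapsto D_i$, $(i,j)\mapsto D_{ij}$. So, for instance, if $D,i,j,s$ lie in $N$, then so do $D_i$, $(D_i)_s$ and $(D_{ij})_s$. An element of $N$ need not be a subset of $N$; this is what makes the intersection with $N$ small.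

\begin{definition}\label{def:hull}
Let $\pi\ge\lambda$ be regular and let $\tau$ be a cardinal with $\tau^{<\pi}=\tau\ge\lambda+|\Sigma|+|T|$. A \emph{$(\pi,\tau)$-hull} of sets $p_1,\dots,p_n$ is an elementary submodel $N$ of $H(\theta)$, for some regular $\theta>\tau$, such that
\begin{enumerate}
\item[(H1)] $|N|=\tau$ and $\tau\cup\{\tau\}\subseteq N$;
\item[(H2)] $N$ contains as elements $p_1,\dots,p_n$, the set $S$, the sets of operation and relation symbols, the function assigning to each symbol its arity, the set $\Phi$, and the function $\varphi\mapsto FV(\varphi)$ on $\Phi$;
\item[(H3)] every subset of $N$ of cardinality less than $\pi$ is an element of $N$.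
\end{enumerate}
\end{definition}

\begin{lemma}\label{lem:hull}
Let $\pi,\tau$ be as in Definition~\ref{def:hull}.
\begin{enumerate}
\item[(a)] For all sets $p_1,\dots,p_n$ and every set $Y$ with $|Y|\le\tau$ there is a $(\pi,\tau)$-hull $N$ of $p_1,\dots,p_n$ with $Y\subseteq N$.
\end{enumerate}
Let $N$ be a $(\pi,\tau)$-hull.
\begin{enumerate}
\item[(b)] If $x\in N$ and $|x|\le\tau$, then $x\subseteq N$. In particular all sorts, symbols and formulas of $\Phi$ are elements of $N$, and all arities and all sets $FV(\varphi)$, $\varphi\in\Phi$, are subsets of $N$.
\item[(c)] If $f$ is a function with values in $N$ whose domain is a subset of $N$ of cardinality less than $\pi$, then $f\in N$.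
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Take $\theta>\tau$ regular such that $H(\theta)$ contains $Y$ and the sets listed in (H2). Let $N_0$ be an elementary submodel of cardinality $\tau$ that includes $Y\cup\tau\cup\{\tau\}$ and contains these sets. Given $N_\alpha$ of cardinality $\tau$, it has at most $\tau$ subsets of cardinality less than $\pi$, and they belong to $H(\theta)$. Let $N_{\alpha+1}\supseteq N_\alpha$ be an elementary submodel of cardinality $\tau$ that contains all of them. At limit ordinals $\alpha<\pi$ take unions. Then $N=\bigcup_{\alpha<\pi}N_\alpha$ is an elementary submodel, of cardinality $\tau$ since $\pi\le\tau$. A subset of $N$ of cardinality less than $\pi$ is included in some $N_\alpha$ by regularity of $\pi$, and so belongs to $N_{\alpha+1}$.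

(b) Let $x\ne\emptyset$. There is a surjection $\tau\to x$; it is a set of $\tau<\theta$ pairs from $H(\theta)$, so it lies in $H(\theta)$. By (E) there is a surjection $f:\tau\to x$ in $N$. Since $\tau\subseteq N$, all values of $f$ lie in $N$. Apply this first to $S$, the sets of symbols and $\Phi$, and then to the arities and the sets $FV(\varphi)$, which are elements of $N$ as values of functions in $N$.

(c) The pairs $(a,f(a))$ lie in $N$, so $f$ is a subset of $N$ of cardinality less than $\pi$.
\end{proof}

For a structure $A\in N$ put $A\cap N=(A_s\cap N)_{s\in S}$. Then $|A\cap N|\le|S|\cdot\tau\le\tau$.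

\begin{lemma}\label{lem:reflect}
Let $N$ be a $(\pi,\tau)$-hull.
\begin{enumerate}
\item[(a)] If $A\in N$ is a structure, then $A\cap N$ is a substructure of $A$. If $h:A\to A'$ is a homomorphism and $A,A',h\in N$, then $h$ restricts to a homomorphism $h|:A\cap N\to A'\cap N$.
\item[(b)] If $A,\mathrm{Sat}_A\in N$, then for every $\varphi\in\Phi$ and every assignment $c:FV(\varphi)\to A\cap N$,
\[A\cap N\models\varphi[c]\iff A\models\varphi[c].\]
In particular $A\cap N\models T$ if and only if $A\models T$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) A tuple of elements of $A\cap N$ indexed by the arity of $\sigma$ belongs to $N$ by Lemma~\ref{lem:hull}(b),(c), since $\lambda\le\pi$. Also $\sigma_A\in N$, so the value of $\sigma_A$ lies in $N$. For the second statement, $h_s\in N$ maps $A_s\cap N$ into $A'_s\cap N$.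

(b) We use induction on $\varphi$. Terms have the same value in $A\cap N$ and in $A$, and relations are restricted; this settles atomic formulas. Negations and conjunctions follow from the induction hypothesis applied to the restrictions of $c$. Let $\varphi=\exists V\psi$. If $A\cap N\models\varphi[c]$, then $c$ extends to $d:FV(\psi)\to A\cap N$ with $A\cap N\models\psi[d]$, hence $A\models\psi[d]$ and $A\models\varphi[c]$. Conversely, let $A\models\varphi[c]$, so that some $d\in\mathrm{Sat}_A(\psi)$ extends $c$. We have $c\in N$ by Lemma~\ref{lem:hull}(c) and $\mathrm{Sat}_A(\psi)\in N$, so by (E) there is such a $d$ in $N$. Its domain $FV(\psi)$ is a subset of $N$, so its values lie in $A\cap N$. By the induction hypothesis $A\cap N\models\psi[d]$, and so $A\cap N\models\varphi[c]$.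
\end{proof}

Condition (H3) with $\pi\ge\lambda$ is what makes the infinite assignment $c$ available as a parameter. It cannot be omitted: for a countable $N$ and an uncountable $A$, the sentence $\mathsf c$ of Example~\ref{ex:countable} holds in $A\cap N$ and fails in $A$.

\begin{corollary}\label{cor:LS}
Let $\tau^{<\lambda}=\tau\ge\lambda+|\Sigma|+|T|$ and $A\in\mathcal K$. Every set of at most $\tau$ elements of $A$ is contained in a submodel of $A$ of cardinality at most $\tau$.
\end{corollary}

\begin{proof}
Take $A\cap N$ for a $(\lambda,\tau)$-hull $N$ of $A,\mathrm{Sat}_A$ that includes the given set.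
\end{proof}

The next lemma says that intersecting with a hull commutes with directed colimits of structures. Here (H3) has a second use: it keeps the reduced index poset $\pi$-directed.

\begin{lemma}\label{lem:diagram}
Let $\pi\ge\lambda$ be regular, let $D:I\to\mathcal K$ be a $\pi$-directed diagram with colimit $(d_i:D_i\to X)$ in $\mathbf{Str}\,\Sigma$, and let $N$ be a $(\pi,\tau)$-hull of $(I,\le)$, $D$, $(\mathrm{Sat}_{D_i})_{i\in I}$, $X$, $(d_i)_{i\in I}$. Put $J=I\cap N$ and $D^N_j=D_j\cap N$ for $j\in J$. Then $J$ is $\pi$-directed, the structures $D^N_j$ with the restrictions of the maps $D_{jj'}$ form a diagram $D^N:J\to\mathcal K$, and $(d_j|:D^N_j\to X\cap N)_{j\in J}$ is a colimit of $D^N$ in $\mathbf{Str}\,\Sigma$.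
\end{lemma}

\begin{proof}
A subset of $J$ of cardinality less than $\pi$ is an element of $N$ by (H3) and has an upper bound in $I$; by (E) it has one in $J$. For $j\le j'$ in $J$ the sets $D_j$, $\mathrm{Sat}_{D_j}$, $D_{jj'}$, $d_j$ lie in $N$. By Lemma~\ref{lem:reflect}, $D^N_j$ is a model, $X\cap N$ is a substructure of $X$, and the maps $D_{jj'}$ and $d_j$ restrict. We verify the conditions of Lemma~\ref{lem:criterion}, each from the same condition for $(d_i)$.

(C1) Let $x\in X_s\cap N$. There is a pair $(i,y)$ with $i\in I$, $y\in(D_i)_s$, $d_i(y)=x$. By (E) there is such a pair in $N$, and then $i\in J$ and $y\in(D^N_i)_s$.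

(C2) Let $d_j(y)=d_{j'}(y')$ with $j,j',y,y'\in N$. Some $k\in I$ with $k\ge j,j'$ satisfies $D_{jk}(y)=D_{j'k}(y')$, hence some $k\in J$ does, by (E).

(C3) Let $x\in\rho_X$ have all its coordinates in $N$. Then $x\in N$ by Lemma~\ref{lem:hull}(c). By (E) there are $i\in J$ and $y\in\rho_{D_i}\cap N$ with $d_i(y)=x$. The arity of $\rho$ is a subset of $N$, so the coordinates of $y$ lie in $N$, and $y\in\rho_{D^N_i}$.
\end{proof}

\section{Colimits that map injectively into a model}\label{sec:key}

The argument of Example~\ref{ex:top} used two properties of the colimit $M$: a square from $M$ into $C$ commutes, and $M$ has no noninvertible endomorphism as a cocone. We isolate them, because they also hold under the weaker hypothesis of Section~\ref{sec:accessible}. Let $\mu\ge\lambda$ be regular.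

\begin{enumerate}
\item[$(\mathrm P_\mu)$] For every $\mu$-directed diagram $E$ in $\mathcal K$ and all morphisms $x:\alpha\to\gamma$ and $y:\beta\to\gamma$ of $\mathrm{Coc}(E)$, there are an object $M$ of $\mathrm{Coc}(E)$, all of whose endomorphisms are invertible, and morphisms $g_0:M\to\alpha$, $h:M\to\beta$ with $xg_0=yh$.
\end{enumerate}

If $\mathcal K$ has $\mu$-directed colimits, then $(\mathrm P_\mu)$ holds: let $M$ be initial in $\mathrm{Coc}(E)$; its only endomorphism is the identity, and $xg_0=yh$ because there is only one morphism $M\to\gamma$.

\begin{proposition}\label{prop:key}
Assume $(\mathrm P_\mu)$ and let $\chi^{<\mu}=\chi\ge\mu+|\Sigma|+|T|$. Let $X$ be the colimit in $\mathbf{Str}\,\Sigma$ of a $\chi^+$-directed diagram $D:I\to\mathcal K$. If there is a homomorphism $\eta:X\to C$ with $C\in\mathcal K$ and all $\eta_s$ injective, then $X\in\mathcal K$.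
\end{proposition}

\begin{proof}
Let $d_i:D_i\to X$ be the colimit maps and put $c_i=\eta d_i:D_i\to C$.

\emph{The small piece.} Let $N$ be a $(\mu,\chi)$-hull of $(I,\le)$, $D$, $(\mathrm{Sat}_{D_i})_i$, $X$, $(d_i)_i$, $\mathrm{Sat}_X$, $C$, $\mathrm{Sat}_C$, $\eta$. Since $\mu<\chi^+$, the poset $I$ is $\mu$-directed. By Lemma~\ref{lem:diagram} with $\pi=\mu$, the poset $J=I\cap N$ is $\mu$-directed and $B=X\cap N$, with the maps $d_j|$, is the colimit of $D^N:J\to\mathcal K$ in $\mathbf{Str}\,\Sigma$. By Lemma~\ref{lem:reflect}(b) it suffices to prove that $B$ is a model.

\emph{Three cocones.} Since $|J|\le\chi$ and $I$ is $\chi^+$-directed, $J$ has an upper bound $i^*\in I$. The structure $C\cap N$ is a model by Lemma~\ref{lem:reflect}(b), and for $j\in J$ the map $c_j=\eta d_j$ sends $D^N_j$ into $C\cap N$ by Lemma~\ref{lem:reflect}(a). So we have three objects of $\mathrm{Coc}(D^N)$, whose components are restrictions to $D^N_j$: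
\[\alpha=(D_{ji^*}|:D^N_j\to D_{i^*}),\qquad \beta=(c_j|:D^N_j\to C\cap N),\qquad\gamma=(c_j|:D^N_j\to C).\]
The map $c_{i^*}$ is a morphism $\alpha\to\gamma$ because $c_{i^*}D_{ji^*}=c_j$, and the inclusion $\iota:C\cap N\to C$ is a morphism $\beta\to\gamma$. Condition $(\mathrm P_\mu)$ provides a cocone $(m_j:D^N_j\to M)$ in $\mathcal K$ whose endomorphisms are invertible, and morphisms of cocones $g_0$ and $h$ such that the square
\[
\begin{array}{ccc}
M&\xrightarrow{\;\;g_0\;\;}&D_{i^*}\\[2pt]
{\scriptstyle h}\big\downarrow\;& &\;\big\downarrow{\scriptstyle c_{i^*}}\\[2pt]
C\cap N&\xrightarrow{\;\;\iota\;\;}&C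
\end{array}
\]
commutes.

\emph{The trap.} Put $g=d_{i^*}g_0:M\to X$. We claim that $g$ takes its values in $B$. Let $z\in M_s$. Since $\eta g=c_{i^*}g_0=\iota h$, the element $w=\eta_s(g(z))$ lies in $N$. It lies in the image of $\eta_s$, and $\eta_s\in N$; by (E) there is $x\in X_s\cap N$ with $\eta_s(x)=w$. As $\eta_s$ is injective, $g(z)=x\in B_s$.

\emph{Conclusion.} Since $B$ is a substructure of $X$, the map $g$ is a homomorphism $M\to B$. For $j\in J$ we have $gm_j=d_{i^*}g_0m_j=d_{i^*}D_{ji^*}|=d_j|$. By Lemma~\ref{lem:compare}, $B\in\mathcal K$.
\end{proof}

\begin{remark}\label{rem:hyp}
The two paths around the square do different jobs. The path through $D_{i^*}$ gives a homomorphism into $X$; the path through $C\cap N$ locates its values. One could not define the map into $B$ as $\eta^{-1}h$: nothing but the square says that $h$ lands in the image of $\eta$, and $\eta$ need not reflect relations. Injectivity of $\eta$ is used once, to pass from $\eta(g(z))\in N$ to $g(z)\in N$. The gap between $\mu$ and $\chi^+$ is also used once, to obtain $i^*$, and it is needed. In Example~\ref{ex:countable}, $\mathcal K$ has all colimits, since every family has a least upper bound in the poset,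 and $X=Y$ is an $\omega_1$-directed colimit of models that maps injectively into the model $\mathcal P(\omega)$; yet $Y$ is not a model.
\end{remark}

\section{Proof of Theorem~\ref{thm:closure}}\label{sec:closure}

Let $\mu,\chi$ and $\nu=2^\chi$ be as in the theorem. Of the hypothesis on colimits we use only its consequence $(\mathrm P_\mu)$. Note that $\lambda\le\mu\le\chi<\chi^+\le\nu$ and $\nu^{<\chi^+}=\nu$; in particular $\nu^{<\lambda}=\nu$.

For part (a) we have to remove the injective map $\eta$ from Proposition~\ref{prop:key}. A small piece $B=X\cap N$ of a colimit $X$ does map injectively into a model, namely into $D_{i^*}$ for an upper bound $i^*$ of $I\cap N$. But the hull $N$ that defines $B$ cannot be the one used in the proof of the proposition, which must contain the target model. Indeed, if $i^*\in N$, then $i^*$ is the greatest element of $I$, since otherwise (E) would give an $i\in I\cap N$ with $i\not\le i^*$. So we cut twice, and the first cut must leave a $\chi^+$-directed diagram. This requires a hull closed under subsets of cardinality $\chi$, and is the reason for passing from $\chi$ to $2^\chi$.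

\begin{proof}[Proof of \textup{(a)}]
Let $D:I\to\mathcal K$ be $\nu^+$-directed with colimit $(d_i:D_i\to X)$ in $\mathbf{Str}\,\Sigma$. Let $N$ be a $(\chi^+,\nu)$-hull of $(I,\le)$, $D$, $(\mathrm{Sat}_{D_i})_i$, $X$, $(d_i)_i$, $\mathrm{Sat}_X$. By Lemma~\ref{lem:diagram} with $\pi=\chi^+$, the poset $J=I\cap N$ is $\chi^+$-directed and $B=X\cap N$ is the colimit in $\mathbf{Str}\,\Sigma$ of $D^N:J\to\mathcal K$. As $|J|\le\nu$, there is an upper bound $i^*\in I$ of $J$. The cocone $(D_{ji^*}|:D^N_j\to D_{i^*})_{j\in J}$ induces a homomorphism $f:B\to D_{i^*}$ with $f\,d_j|=D_{ji^*}|$. Then $d_{i^*}f\,d_j|=d_{i^*}D_{ji^*}|$ is the restriction of $d_j$ for every $j\in J$, so $d_{i^*}f$ is the inclusion $B\subseteq X$. Hence $f$ is injective in every sort. Proposition~\ref{prop:key}, applied to the diagram $D^N$ and $\eta=f$, gives $B\in\mathcal K$. By Lemma~\ref{lem:reflect}(b), $X\models T$.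
\end{proof}

Since $\mathcal K$ is a full subcategory, a colimit in $\mathbf{Str}\,\Sigma$ of a diagram of models whose vertex is a model is also a colimit in $\mathcal K$. So by (a), $\mathcal K$ has $\nu^+$-directed colimits, and they are the colimits in $\mathbf{Str}\,\Sigma$.

\begin{proof}[Proof of \textup{(b)}]
Let $B\in\mathcal K$ with $|B|\le\nu$. A $\nu^+$-directed colimit in $\mathcal K$ is one in $\mathbf{Str}\,\Sigma$, Lemma~\ref{lem:presentable} gives the required factorizations there, and they are morphisms of $\mathcal K$ by fullness.
\end{proof}

\begin{proof}[Proof of \textup{(c)}]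
Let $A\in\mathcal K$ and let $I$ be the poset of submodels of $A$ of cardinality at most $\nu$, ordered by inclusion. The union of at most $\nu$ members of $I$ has at most $\nu$ elements and is contained in a member of $I$ by Corollary~\ref{cor:LS}; so $I$ is $\nu^+$-directed. The inclusions into $A$ form a cocone on the diagram of inclusions. It satisfies (C2) because all maps are inclusions. By Corollary~\ref{cor:LS} every tuple of fewer than $\lambda$ elements of $A$ lies in some $A'\in I$; this gives (C1), and (C3) because $\rho_{A'}$ is the restriction of $\rho_A$. So $A$ is the colimit in $\mathbf{Str}\,\Sigma$, hence in $\mathcal K$.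
\end{proof}

There is a set $\mathcal A$ of models that represents all models of cardinality at most $\nu$ up to isomorphism. Replacing the objects of the diagram in (c) by isomorphic members of $\mathcal A$, we obtain the following form of the result.

\begin{corollary}\label{cor:accessible}
In the situation of Theorem~\ref{thm:closure}, $\mathcal K$ is $\nu^+$-accessible.
\end{corollary}

\section{From limits to colimits}\label{sec:cocomplete}

To apply Theorem~\ref{thm:closure} to a complete $\mathcal K$ we need colimits, that is, initial objects of the categories $\mathrm{Coc}(F)$. A set $W$ of objects of a category is \emph{weakly initial} if every object receives a morphism from some member of $W$; an object $P$ is weakly initial if $\{P\}$ is. We recall Freyd's argument.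

\begin{lemma}\label{lem:freyd}
A complete, locally small category $\mathcal C$ with a weakly initial set $W$ has an initial object.
\end{lemma}

\begin{proof}
The product $P$ of the members of $W$ is weakly initial: compose a projection $P\to w$ with a morphism $w\to Q$. The endomorphisms of $P$ form a set; let $e:E\to P$ be their joint equalizer, so that $e$ is monic and $ke=k'e$ for all endomorphisms $k,k'$ of $P$. The object $E$ is weakly initial because it maps to $P$. Let $u,v:E\to Q$, let $w:R\to E$ be their equalizer, and choose $t:P\to R$. Then $ewt$ is an endomorphism of $P$, so $ewte=\mathrm{id}_Pe=e$, and $wte=\mathrm{id}_E$ as $e$ is monic. Hence $u=uwte=vwte=v$, and $E$ is initial.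
\end{proof}

\begin{lemma}\label{lem:coc}
Let $F:\mathcal D\to\mathcal K$ be a small diagram.
\begin{enumerate}
\item[(a)] $\mathrm{Coc}(F)$ has a weakly initial set.
\item[(b)] A small diagram in $\mathrm{Coc}(F)$ has a limit whenever the diagram of its vertices has a limit in $\mathcal K$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $\tau=2^\xi$ with $\xi=\lambda+|\Sigma|+|T|+\sum_d|Fd|$; then $\tau^{<\lambda}=\tau$. Let $(a_d:Fd\to A)$ be a cocone. The images of the maps $a_d$ have at most $\tau$ elements together, so by Corollary~\ref{cor:LS} they lie in a submodel $A'$ with $|A'|\le\tau$. The maps $a_d$ form a cocone with vertex $A'$, and the inclusion $A'\subseteq A$ is a morphism of cocones. Therefore the cocones whose vertices belong to a fixed representative set of models of cardinality at most $\tau$ are weakly initial, and they form a set because $\mathcal D$ is small.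

(b) Let the objects of the diagram be the cocones $(a^n_d:Fd\to A^n)_d$, and let $(p_n:L\to A^n)_n$ be a limit of the vertices. For fixed $d$ the family $(a^n_d)_n$ is a cone over the vertices, because the arrows of the diagram are morphisms of cocones. So there is a unique $l_d:Fd\to L$ with $p_nl_d=a^n_d$ for all $n$. For $\phi:d\to d'$ we have $p_nl_{d'}F\phi=a^n_{d'}F\phi=a^n_d=p_nl_d$ for all $n$, so $l_{d'}F\phi=l_d$, and $(l_d)$ is a cocone. Given a cocone $(b_d:Fd\to Q)$ and a cone $(q_n:Q\to A^n)$ in $\mathrm{Coc}(F)$, the unique $u:Q\to L$ with $p_nu=q_n$ satisfies $p_nub_d=a^n_d=p_nl_d$ for all $n$, hence $ub_d=l_d$. So $(p_n)$ is a limit in $\mathrm{Coc}(F)$.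
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $\mathcal K$ be complete and let $F$ be a small diagram in $\mathcal K$. By Lemma~\ref{lem:coc}, $\mathrm{Coc}(F)$ is complete and has a weakly initial set, so it has an initial object by Lemma~\ref{lem:freyd}. Thus $\mathcal K$ is cocomplete, and the hypothesis of Theorem~\ref{thm:closure} holds with $\mu=\lambda$. The cardinal $\chi=2^{\lambda+|\Sigma|+|T|}$ satisfies $\chi^{<\lambda}=\chi\ge\lambda+|\Sigma|+|T|$. By Corollary~\ref{cor:accessible}, $\mathcal K$ is $(2^\chi)^+$-accessible, and $(2^\chi)^+=\kappa'$. Being cocomplete, $\mathcal K$ is locally $\kappa'$-presentable. The last sentence of the theorem follows by invariance under equivalence.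
\end{proof}

\section{Accessibility, polycolimits and wide pullbacks}\label{sec:accessible}

Condition $(\mathrm P_\mu)$ is weaker in form than the existence of initial cocones: it allows many objects $M$, and it allows them to have automorphisms. The following notion captures this.

\begin{definition}\label{def:poly}
A category $\mathcal C$ \emph{has polyinitial objects} if there is a class $\mathcal M$ of objects such that
\begin{enumerate}
\item[(i)] every object receives a morphism from some $M\in\mathcal M$;
\item[(ii)] for $M,M'\in\mathcal M$ and morphisms $u:M\to Q$, $v:M'\to Q$ there is an isomorphism $a:M\to M'$ with $u=va$.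
\end{enumerate}
A category \emph{has $\mu$-directed polycolimits} if the category of cocones of every $\mu$-directed diagram in it has polyinitial objects.
\end{definition}

If $\mathcal C$ has an initial object $M$, then $\mathcal M=\{M\}$ works, with $a=\mathrm{id}_M$; so $\mu$-directed colimits yield $\mu$-directed polycolimits. An equivalence of categories carries a class $\mathcal M$ as above to another one, so having $\mu$-directed polycolimits is invariant under equivalence.

\begin{theorem}\label{thm:poly}
Theorem~\ref{thm:closure} and Corollary~\ref{cor:accessible} hold with the hypothesis that $\mathcal K$ has $\mu$-directed colimits weakened to the hypothesis that $\mathcal K$ has $\mu$-directed polycolimits.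
\end{theorem}

\begin{proof}
Section~\ref{sec:closure} used only $(\mathrm P_\mu)$, so it suffices to verify this condition. Let $E$, $x:\alpha\to\gamma$, $y:\beta\to\gamma$ be given and let $\mathcal M$ be a class as in Definition~\ref{def:poly} for $\mathrm{Coc}(E)$. By (i) there are $M,M'\in\mathcal M$ and morphisms $g_0:M\to\alpha$, $h':M'\to\beta$. By (ii), applied to $xg_0$ and $yh'$, there is an isomorphism $a:M\to M'$ with $xg_0=yh'a$; put $h=h'a$. If $e$ is an endomorphism of $M$, then (ii) with $u=e$ and $v=\mathrm{id}_M$ shows that $e$ equals an isomorphism.
\end{proof}

A \emph{wide pullback} is a limit of a diagram that consists of a set of morphisms with a common codomain. Such limits produce polycolimits in the way that all limits produce colimits: Freyd's argument is run in each slice separately.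

\begin{lemma}\label{lem:wide}
A locally small category $\mathcal C$ with wide pullbacks and a weakly initial set $W$ has polyinitial objects.
\end{lemma}

\begin{proof}
Let $c$ be an object. The slice $\mathcal C/c$ has the morphisms $x\to c$ as objects and the commuting triangles as morphisms. Its products are the wide pullbacks over $c$ (the empty product is $\mathrm{id}_c$), and its pullbacks are computed in $\mathcal C$. It has equalizers as well: in a category with binary products, a cone over $(\mathrm{id},f),(\mathrm{id},g):x\to x\times y$ is a pair $p,p':z\to x$ with $p=p'$ and $fp=gp'$, so the pullback of these two maps is an equalizer of $f$ and $g$. Having products and equalizers, $\mathcal C/c$ is complete. The morphisms $w\to c$ with $w\in W$ form a set, and it is weakly initial in $\mathcal C/c$: given $x\to c$, choose $w\to x$ and compose. By Lemma~\ref{lem:freyd}, $\mathcal C/c$ has an initial object.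

Let $\mathcal M$ be the class of objects $M$ for which there are an object $c$ and a morphism $q:M\to c$ that is initial in $\mathcal C/c$. Then (i) holds. We prove (ii) in three steps.

\emph{Every morphism $f:y\to M$ with $M\in\mathcal M$ has a right inverse.} Let $q:M\to c$ be initial in $\mathcal C/c$. There is $s:M\to y$ with $qfs=q$. Then $fs$ is an endomorphism of the initial object $q$, so $fs=\mathrm{id}_M$.

\emph{Every endomorphism $k$ of $M\in\mathcal M$ is invertible.} There are $b$ with $kb=\mathrm{id}_M$ and $b'$ with $bb'=\mathrm{id}_M$. So $b$ has a left and a right inverse; it is invertible, and $k=b^{-1}$.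

\emph{Condition \textup{(ii)}.} Let $u:M\to Q$ and $v:M'\to Q$ have the pullback $p:P\to M$, $p':P\to M'$, so that $up=vp'$. Let $s$ and $s'$ be right inverses of $p$ and $p'$, and put $a=p's:M\to M'$ and $a'=ps':M'\to M$. Then $va=vp's=ups=u$. The endomorphisms $a'a$ and $aa'$ are invertible, so $a$ has a left and a right inverse and is an isomorphism.
\end{proof}

\begin{theorem}\label{thm:char}
Let $\mathcal K$ be an axiomatizable category.
\begin{enumerate}
\item[(1)] $\mathcal K$ is locally presentable if and only if it is complete, if and only if it is cocomplete.
\item[(2)] $\mathcal K$ is accessible if and only if it has $\mu$-directed colimits for some regular $\mu$, if and only if it has $\mu$-directed polycolimits for some regular $\mu$.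
\item[(3)] If $\mathcal K$ has wide pullbacks, then $\mathcal K$ is accessible.
\end{enumerate}
\end{theorem}

The conditions in (2) are not automatic, by Examples~\ref{ex:two} and~\ref{ex:top}.

\begin{proof}
By invariance under equivalence we may assume $\mathcal K=\mathbf{Mod}\,T$.

(1) If $\mathcal K$ is complete, it is locally presentable by Theorem~\ref{thm:main}. If $\mathcal K$ is cocomplete, it has $\lambda$-directed colimits, so it is accessible by Corollary~\ref{cor:accessible} with $\mu=\lambda$ and $\chi=2^{\lambda+|\Sigma|+|T|}$, and hence locally presentable. Conversely, a locally presentable category is cocomplete by definition, and it is complete by \cite[1.28]{AR}.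

(2) An accessible category has $\mu$-directed colimits for some $\mu$ by definition, and these yield $\mu$-directed polycolimits. Suppose that $\mathcal K$ has $\mu$-directed polycolimits. For regular $\mu'\ge\mu$ every $\mu'$-directed diagram is $\mu$-directed, so we may assume $\mu\ge\lambda$. Theorem~\ref{thm:poly} with $\chi=2^{\mu+|\Sigma|+|T|}$ shows that $\mathcal K$ is accessible.

(3) Let $D$ be a $\lambda$-directed diagram in $\mathcal K$. By Lemma~\ref{lem:coc}, $\mathrm{Coc}(D)$ has a weakly initial set and wide pullbacks, so it has polyinitial objects by Lemma~\ref{lem:wide}. Thus $\mathcal K$ has $\lambda$-directed polycolimits, and it is accessible by (2).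
\end{proof}

\begin{thebibliography}{9}

\bibitem{AR}
Ad\'amek and Rosick\'y, \emph{Locally Presentable and Accessible Categories}, \texttt{https://github.com/lclem/librarian}.

\end{thebibliography}
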